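# Completely metrizable ANR groups are Hilbert manifolds

## 1. Theorem A and the words in it

**Theorem A.** Every topological group $G$ whose underlying space is a completely metrizable absolute neighborhood retract is a Hilbert manifold.

Topological groups here are Hausdorff, maps are continuous, and $1$ is the unit of the group. Let us go through the words.

**Definition (complete metrizability).** A topological space is *completely metrizable* if its topology is generated by a complete metric. The interval $(0,1)$ is completely metrizable although its usual metric is not complete. The rationals are not, by Baire's theorem.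

**Definition (ANR, AR).** An *absolute neighborhood retract* (ANR) is a metrizable space $X$ which is a neighborhood retract in each metrizable space $M$ containing $X$ as a closed subspace. If $X$ is always a retract of $M$ itself, it is an *absolute retract* (AR). Open subsets of ANRs are ANRs. By Dugundji's extension theorem, a convex subset of a normed space is an AR, so an open subset of a normed space is an ANR.

We use one consequence of the ANR property.

**Fact 1.** An ANR is locally contractible, hence locally path-connected. An AR is contractible.

*Proof.* Every metrizable space $X$ embeds as a closed subset of a convex subset $C$ of a normed space. If $X$ is an ANR, there are an open set $N\supset X$ in $C$ and a retraction $r:N\to X$. Let $x\in U$ with $U$ open in $X$. The open set $r^{-1}(U)$ contains a convex neighborhood $C'$ of $x$ in $C$. Put $A=C'\cap X$. Then $(y,\lambda)\mapsto r((1-\lambda)y+\lambda x)$ contracts $A$ to $x$ inside $U$. In particular each $y\in A$ is joined to $x$ by a path in $U$, so path components of open sets are open. If $X$ is an AR, take $N=C$ and the same formula on all of $X$. $\square$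

So the compact group $\mathbb T^\omega$ (a countable product of circles) is not an ANR: every neighborhood of $1$ contains one of the coordinate circles, and that circle is not contractible even in $\mathbb T^\omega$, since the coordinate projection retracts $\mathbb T^\omega$ onto it.

**Definition (Hilbert manifold).** A *Hilbert manifold* is a paracompact space that admits a cover by open sets homeomorphic to open subsets of some Hilbert space. Finite-dimensional Hilbert spaces are allowed: $\mathbb R^n$, a discrete space, $\mathbb T\times\ell_2$, and the space $\ell_2(\kappa)$ with orthonormal basis of cardinality $\kappa$ are all Hilbert manifolds.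

In plain words, Theorem A says this. Suppose a group is a complete metric space in some metric, and suppose it has no local pathology from the viewpoint of extending maps. Then, near each point, it looks like a Hilbert space. For Polish groups this is a theorem we may quote.

**[DT]** (Dobrowolski–Toruńczyk) A Polish topological group $G$ is a Hilbert manifold if and only if $G$ is an ANR.

So the content of Theorem A is the case where $G$ is not separable. The question is posed in the text "Topological groups and convex sets homeomorphic to non-separable Hilbert spaces", and a theorem from the paper of that title reduces it to one approximation property, which comes next. Theorem C in Section 10 adds a converse and a classification.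

## 2. The property ω-LFAP and Theorem B

Let $\mathcal U$ be an open cover of $X$. Two maps $f,f'$ into $X$ are *$\mathcal U$-near* if for every point $x$ of their domain some $U\in\mathcal U$ contains both $f(x)$ and $f'(x)$.

**Definition (ω-LFAP).** A space $X$ has *ω-LFAP* if for every open cover $\mathcal U$ of $X$ there are maps $f_n:X\to X$, $n\in\omega$, each $\mathcal U$-near to $\mathrm{id}_X$, such that $\{f_n(X)\}_{n\in\omega}$ is locally finite in $X$. That is, each point of $X$ has a neighborhood that meets $f_n(X)$ for only finitely many indices $n$.

So we ask for infinitely many slightly displaced copies of the whole space, arranged so that they do not accumulate anywhere. The line $\mathbb R$ does not allow this. Take the cover $\{(-1,1),\ \mathbb R\setminus\{0\}\}$. If $f_n$ is near to the identity for this cover, then $f_n(0)\in(-1,1)$, so every $f_n(\mathbb R)$ meets the compact set $[-1,1]$, and a locally finite family has only finitely many members meeting a compact set. In infinite dimensions there is room, and we shall see this in $\ell_2$ in Section 4.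

**[BZ]** (T. Banakh, I. Zarichnyy, *Topological groups and convex sets homeomorphic to non-separable Hilbert spaces*, Cent. Eur. J. Math. 6 (2008) 77–86) A topological group is homeomorphic to an infinite-dimensional Hilbert space (resp. to a manifold modeled on an infinite-dimensional Hilbert space) if and only if it is a completely metrizable AR (resp. ANR) with ω-LFAP.

So for Theorem A we must produce ω-LFAP when $G$ is not locally compact. The result we prove needs less than the ANR property.

**Theorem B.** Let $G$ be a metrizable locally path-connected group such that

> **(NP)** for every neighborhood $U$ of $1$ there is a neighborhood $V$ of $1$ with $U\not\subset FV$ for all finite $F\subset G$.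

Then $G$ has ω-LFAP. In particular, a completely metrizable locally path-connected group has ω-LFAP if and only if it is not locally compact.

Condition (NP) says that no neighborhood of $1$ is "totally bounded": each $U$ has a scale $V$ at which finitely many left translates of $V$ do not cover it. If $V$ works for $U$, so does every smaller $V$. In $\ell_2$ the condition holds: if $U$ contains the ball of radius $r$ about $0$, take for $V$ the open ball of radius $r/4$. The points $\frac r2e_k$ lie in $U$ at mutual distances $\frac{r}{\sqrt2}>\frac r2$, so each translate of $V$ contains at most one of them. In a locally compact group (NP) fails, since a compact $U$ is covered by finitely many translates of any $V$. It also fails in $\mathbb Q$, which is not locally compact: $U=[-1,1]\cap\mathbb Q$ is covered by finitely many translates of any $V$. So passing from "not locally compact" to (NP) must use completeness (Lemma 1).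

Throughout, for a metrizable group $G$, $d$ denotes a left-invariant metric generating the topology (Birkhoff–Kakutani), and $B(x,r)$ is an open $d$-ball. Left invariance gives $B(x,r)=xB(1,r)$ and
$$d(1,uv)\le d(1,u)+d(u,uv)=d(1,u)+d(1,v).\qquad(1)$$

## 3. Locally compact groups, and why cutting into Polish pieces is not enough

Let $G$ be a completely metrizable ANR group. A first plan is to cut $G$ into open Polish subgroups and their cosets, and to quote [DT] on each piece. For locally compact $G$ this works.

**Theorem A for locally compact $G$.** By Fact 1, $G$ is locally connected, so the identity component $G_0$ is open, and it is closed. Let $K\subset G_0$ be a compact symmetric neighborhood of $1$. Then $\bigcup_nK^n$ is an open subgroup of $G_0$, hence also closed in $G_0$, hence all of $G_0$ by connectedness. So $G_0$ is σ-compact. A metrizable σ-compact space is separable, and $G_0$ is closed in the completely metrizable space $G$, so $G_0$ is Polish. It is an ANR, being open in $G$. By [DT], $G_0$ is a Hilbert manifold. Finally $G$ is the topological sum of the cosets $xG_0$, each homeomorphic to $G_0$, and $G$ is metrizable, hence paracompact. So $G$ is a Hilbert manifold. $\square$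

The plan stops working at $G=\ell_2(\omega_1)$. This group is connected, so it has no proper open subgroup, and it is not separable. Nothing can be cut off. From here on we look for ω-LFAP directly.

## 4. ω-LFAP by hand in $\ell_2$, and what breaks in $\ell_2(\omega_1)$

Consider $\ell_2$ with addition, and only those covers $\mathcal U$ for which every open ball of radius $1$ lies in a member of $\mathcal U$.

**An escaping path.** Let $g:[0,\infty)\to\ell_2$ be linear on each $[k,k+1]$ with $g(0)=0$ and $g(k)=\frac12e_k$ for $k\ge1$. Then $\|g(t)\|\le\frac12$. For $t\ge1$ we have $\|g(t)\|\ge\frac1{2\sqrt2}$, because $g(t)=\frac12((1-u)e_k+ue_{k+1})$ and $(1-u)^2+u^2\ge\frac12$. If $t,t'\ge 1$ and $t'\ge t+2$, then $g(t)$ and $g(t')$ have disjoint supports, so $\|g(t)-g(t')\|\ge\sqrt{\frac18+\frac18}=\frac12$. Consequently, for every $a\in\ell_2$,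
$$\{t:\|g(t)-a\|<\tfrac14\}\ \text{ is bounded.}\qquad(2)$$

**Leaving finite unions of balls.** Let $\{d_i\}_{i\in\omega}$ be dense in $\ell_2$ and let $Y_n$ be the union of the balls of radius $\frac18$ about $d_0,\dots,d_n$. The sets $Y_n$ are open, increase, and cover $\ell_2$. Fix $n$ and $x$. If $\|z-x\|<\frac18$ and $z+g(t)\in Y_n$, then $\|g(t)-(d_i-x)\|<\frac14$ for some $i\le n$. By (2) this bounds $t$. So there are a neighborhood $O_x$ of $x$ and $T_x<\infty$ with $z+g(t)\notin Y_n$ for all $z\in O_x$, $t\ge T_x$.

**Gluing.** Take a locally finite partition of unity $\{\varphi_i\}$ with $\operatorname{supp}\varphi_i\subset O_{x_i}$, put $\tau_n=\sum_i\varphi_iT_{x_i}$ and $f_n(z)=z+g(\tau_n(z))$. For each $z$, the value $\tau_n(z)$ is a convex combination of those $T_{x_i}$ with $\varphi_i(z)>0$, so it is at least one of them. Hence $f_n(z)\notin Y_n$. Since $\|f_n(z)-z\|\le\frac12$, the map $f_n$ is $\mathcal U$-near to the identity. And $\{f_n(\ell_2)\}$ is locally finite: a point $y\in Y_N$ has the neighborhood $Y_N$, which misses $f_n(\ell_2)$ for all $n\ge N$.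

The plan for a general group is to use the same formula $f_n(z)=z\,g(\cdots)$. Three things are missing.

1. There are no straight lines in $G$. The path $g$ has to be built from (NP) and local path-connectedness. This is Lemma 2.
2. A general cover $\mathcal U$ forces the size of the displacement to depend on the point. So we need paths of all sizes, fitted together continuously. This is Lemma 3.
3. The sets $Y_n$ used separability. This is Lemma 4, and it is the main difficulty.

Here is how the third point shows itself in $\ell_2(\omega_1)$. Countably many balls of radius $\frac18$ cannot cover: the unit vectors $e_\alpha$, $\alpha<\omega_1$, have mutual distances $\sqrt2$, and each ball contains at most one of them. The natural replacement for countable covers in metrizable spaces is Stone's theorem: the cover by balls of radius $\frac18$ has an open refinement $\bigcup_{j\in\omega}\mathcal G_j$ with every $\mathcal G_j$ discrete (each point has a neighborhood meeting at most one member). One would try $Y_n=\bigcup_{j\le n}\bigcup\mathcal G_j$.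

This fails. Let $\mathcal G_0$ consist of the balls of radius $\frac1{20}$ about $\frac12e_k$, $k=1,2,\dots$, and let the other $\mathcal G_j$ come from any Stone refinement. The centers have mutual distances $\frac1{\sqrt2}$, so a ball of radius $\frac1{10}$ meets at most one member of $\mathcal G_0$, because two such members would have centers at distance less than $0.3$. So $\mathcal G_0$ is discrete. But with the path $g$ above, $0+g(k)\in Y_0$ for every $k\ge1$, and no $T$ exists for $z=0$, $n=0$. Discreteness controls $\mathcal G_j$ only near a point, whereas the trajectory $t\mapsto zg(t)$ runs through infinitely many members.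

What saves us is that the trajectory of $z$ stays in the coset $zH$, where $H$ is the closed subgroup generated by the values of $g$, and $H$ is *separable*. In the example, $H$ is the copy of $\ell_2$ spanned by $e_1,e_2,\dots$: the image of $[0,1]$ generates $\mathbb Re_1$, and inductively the segment from $\frac12e_k$ to $\frac12e_{k+1}$ then gives $\mathbb Re_{k+1}$. A single coset meets only countably many members of $\mathcal G_j$, so on it one may number these members and admit only finitely many into $Y_n$. The numbering has to be the same for nearby cosets, and a σ-discrete base of $G/H$ organizes this. Section 8 carries it out.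

## 5. From non-local compactness to (NP)

**Lemma 1.** If $G$ is a completely metrizable, non-locally compact group, then (NP) holds.

*Proof.* Put $\rho(x,y)=d(x,y)+d(x^{-1},y^{-1})$. As inversion is continuous, $\rho$ is a metric generating the topology of $G$.

**Step 1: the $\rho$-completion is a topological group.** The purpose is to show in Step 2 that $\rho$ is complete. Let $\hat G$ be the completion of $(G,\rho)$. A map from a dense subset of a metric space to a complete metric space extends continuously to the whole space if it takes Cauchy sequences to Cauchy sequences. Inversion is a $\rho$-isometry, so it extends to $\hat G$. For multiplication, let $(x_n)$ and $(y_n)$ be $\rho$-Cauchy. For all $n,m,k$, left invariance gives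
$$d(x_ny_n,x_my_m)\le d(y_n,y_m)+d(x_ny_m,x_my_m),$$
$$d(x_ny_m,x_my_m)\le 2\,d(y_m,y_k)+d(x_ny_k,x_my_k).$$
(In the second line we pass through $x_ny_k$ and $x_my_k$.) Given $\delta>0$, choose $k$ with $d(y_m,y_k)<\delta$ for $m\ge k$. With $k$ fixed, $d(x_ny_k,x_my_k)=d(1,y_k^{-1}x_n^{-1}x_my_k)\to0$ as $n,m\to\infty$, because $d(1,x_n^{-1}x_m)=d(x_n,x_m)\to0$ and conjugation by $y_k$ is continuous at $1$. So $(x_ny_n)$ is $d$-Cauchy. The sequences $(y_n^{-1})$ and $(x_n^{-1})$ are also $\rho$-Cauchy, so the same argument shows that $(x_ny_n)^{-1}=y_n^{-1}x_n^{-1}$ is $d$-Cauchy. Hence $(x_ny_n)$ is $\rho$-Cauchy and multiplication extends to a continuous map $\hat G\times\hat G\to\hat G$. The group identities hold on the dense set $G$, hence on $\hat G$.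

**Step 2: $\rho$ is complete.** A completely metrizable subspace of a metrizable space is a $G_\delta$-set in it. So $G$ is a dense $G_\delta$-set in $\hat G$. If $z\in\hat G\setminus G$, then $zG$ is also a dense $G_\delta$-set, as left translation by $z$ is a homeomorphism of $\hat G$. It is disjoint from $G$, since $zx=y$ with $x,y\in G$ would give $z=yx^{-1}\in G$. Two disjoint dense $G_\delta$-sets in a nonempty complete metric space contradict Baire's theorem. So $\hat G=G$.

**Step 3: if (NP) fails, $G$ is locally compact.** Suppose (NP) fails for $U$: for every neighborhood $V$ of $1$ there is a finite $F$ with $U\subset FV$. This passes to smaller $U$, so we may take $U$ closed and symmetric. With $V=B(1,r)$ we get that $U$ is covered by finitely many balls $xB(1,r)=B(x,r)$, for each $r>0$. So $U$ is $d$-totally bounded. Then $U\times U$ is totally bounded in the sum metric, and so is its subset $\{(x,x^{-1}):x\in U\}$. The map $x\mapsto(x,x^{-1})$ is an isometry from $(U,\rho)$ onto this subset. So $U$ is $\rho$-totally bounded and closed in the complete space $(G,\rho)$, hence compact. Therefore $G$ is locally compact, a contradiction. $\square$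

## 6. A path that leaves every small translate

In Sections 6–8, and in the proof of the first statement of Theorem B in Section 9, $G$ is a metrizable locally path-connected group with (NP). In such a group, path components of open sets are open.

We want the analogue of (2). By (NP) there are points $a_0,a_1,\dots$ in a given neighborhood that are uniformly separated, and local path-connectedness lets us join $a_k$ to $a_{k+1}$ by a path $p_k$. But we have no control over the path in between: in $\ell_2$, the path from $a_k$ to $a_{k+1}$ could pass through $0$ for every $k$, and then the concatenated path returns to $0$ infinitely often. The remedy is to use (NP) a second time, at a smaller scale: multiply the whole $k$-th path on the right by a small element $b_k$ chosen so that $p_kb_k$ avoids all earlier paths. The new connections, from $a_{k+1}b_k$ to $a_{k+1}b_{k+1}$, happen inside a small translate $a_{k+1}W$, and these translates are separated because the $a_k$ are.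

**Lemma 2.** For every neighborhood $U$ of $1$ there are a continuous $g:[0,\infty)\to U$ with $g(0)=1$ and a neighborhood $V$ of $1$ such that for every $a\in G$ the set $\{t:g(t)\in aV\}$ is bounded.

*Proof.* **Step 1: separated points.** Choose an open neighborhood $O$ of $1$ with $OO\subset U$, and let $P$ be the path component of $1$ in $O$, an open neighborhood of $1$. By (NP) there is a symmetric neighborhood $V_0$ of $1$ with $P\not\subset FV_0$ for all finite $F$. Choose inductively $a_0=1$ and $a_k\in P\setminus\bigcup_{i<k}a_iV_0$. Since $V_0$ is symmetric,
$$a_i^{-1}a_k\notin V_0\quad\text{for all } i\ne k.\qquad(3)$$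

**Step 2: room at a smaller scale.** Choose a symmetric open neighborhood $W\subset O$ of $1$ with $W^4\subset V_0$, and let $Q$ be the path component of $1$ in $W$. By (NP) there is a neighborhood $V_1$ with $Q\not\subset FV_1$ for all finite $F$. Pick a symmetric open neighborhood $V_2$ with $V_2^2\subset V_1$. Then $Q\not\subset CV_2$ for every compact $C\subset G$: by compactness $C\subset FV_2$ for a finite $F$, so $CV_2\subset FV_2^2\subset FV_1$.

**Step 3: pushing the paths apart.** Let $p_k$ be a path in $P$ from $a_k$ to $a_{k+1}$, with compact image $P_k$. The sets $P_k^{-1}P_ib_i$ are compact, so by Step 2 we can choose inductively $b_0=1$ and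
$$b_k\in Q\setminus\Big(\bigcup_{i<k}P_k^{-1}P_ib_i\Big)V_2 .$$
We claim
$$P_kb_k\cap P_ib_iV_2=\emptyset\quad\text{for all } i\ne k.\qquad(4)$$
Let $pb_k=p'b_iv$ with $p\in P_k$, $p'\in P_i$, $v\in V_2$. If $i<k$, then $b_k=p^{-1}p'b_iv\in P_k^{-1}P_ib_iV_2$, contrary to the choice of $b_k$. If $i>k$, then $p'b_i=pb_kv^{-1}\in P_ib_i\cap P_kb_kV_2$, which is the previous case with the roles of $i$ and $k$ exchanged.

**Step 4: the path.** Let $q_k$ be a path in $Q$ from $b_k$ to $b_{k+1}$. On $[2k,2k+1]$ let $g$ be the path $p_k(\cdot)b_k$ from $a_kb_k$ to $a_{k+1}b_k$. On $[2k+1,2k+2]$ let $g$ be the path $a_{k+1}q_k(\cdot)$ from $a_{k+1}b_k$ to $a_{k+1}b_{k+1}$. The endpoints match, so $g$ is continuous. Also $g(0)=a_0b_0=1$, and $g$ takes values in $PQ\subset OO\subset U$.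

**Step 5: escape.** Let $V\subset W$ be a symmetric neighborhood of $1$ with $V^2\subset V_2$, and let $a\in G$. If $x,y\in aV$, then $x^{-1}y\in V^2$.

* Suppose $x\in aV\cap P_kb_k$ and $y\in aV\cap P_ib_i$. Then $y\in xV^2\subset P_kb_kV_2$, so $i=k$ by (4).
* Suppose $x=a_kw$ and $y=a_iw'$ lie in $aV$ with $w,w'\in Q\subset W$. Then $a_k^{-1}a_i=w(x^{-1}y)w'^{-1}\in W\cdot W^2\cdot W=W^4\subset V_0$, so $i=k$ by (3).

So $g(t)\in aV$ is possible for $t$ in at most one interval of the form $[2k,2k+1]$ and at most one of the form $[2k+1,2k+2]$. $\square$

## 7. Escaping paths of all sizes

Now we need a path $g(s,\cdot)$ of size about $2^{-s}$ for each real $s\ge0$, continuous in both variables. For integers $s=m$ we take paths $g_m$ from Lemma 2 in smaller and smaller neighborhoods. To pass from $g_m$ to $g_{m+1}$ one might slow $g_m$ down to nothing, using $g_m((1-r)t)$ for $0\le r\le1$. This loses the escape: $g_m((1-r)t)=g_m(1)$ whenever $(1-r)t=1$, so the set of pairs $(r,t)$ with value near $g_m(1)$ is unbounded. So before slowing $g_m$ down we start $g_{m+1}$ and let it run at full speed as a right-hand factor. If $g_{m+1}$ is small compared with the scale at which $g_m$ escapes, it cannot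 spoil that escape.

**Lemma 3.** There is a continuous map $g:[0,\infty)^2\to G$ such that

1. $d(1,g(s,t))<2^{-s}$ for all $s,t$;
2. for every integer $M\ge1$ there is a neighborhood $N_M$ of $1$ such that for every $a\in G$ the set $\{(s,t)\in[0,M]\times[0,\infty):g(s,t)\in aN_M\}$ is bounded.

*Proof.* **Step 1: construction.** Inductively for $m\in\omega$, choose a symmetric open neighborhood $U_m\subset B(1,2^{-m-2})$ of $1$, with $U_m\subset W_{m-1}$ when $m\ge1$. Take $g_m:[0,\infty)\to U_m$ and $V_m$ as in Lemma 2 for $U_m$, and a symmetric neighborhood $W_m$ of $1$ with $W_m^2\subset V_m$. For $s=m+r$, $m\in\omega$, $0\le r\le1$, put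
$$g(s,t)=\begin{cases} g_m(t)\,g_{m+1}(2rt), & 0\le r\le\frac12,\\ g_m((2-2r)t)\,g_{m+1}(t),&\frac12\le r\le1.\end{cases}$$
At $r=\frac12$ both lines give $g_m(t)g_{m+1}(t)$. Since $g_m(0)=g_{m+1}(0)=1$, we get $g_m(t)$ at $r=0$ and $g_{m+1}(t)$ at $r=1$, so the definitions for consecutive $m$ agree. The strips on which $g$ is defined are closed and form a locally finite family, so $g$ is continuous.

**Step 2: size.** For $s\in[m,m+1]$ we have $g(s,t)\in U_mU_{m+1}$, so by (1)
$$d(1,g(s,t))<2^{-m-2}+2^{-m-3}<2^{-m-1}\le2^{-s}.$$

**Step 3: escape.** Let $N_M=W_0\cap\dots\cap W_M$. Fix $a\in G$ and $m<M$, and let $s\in[m,m+1]$ with $g(s,t)\in aN_M$. By the formula, $g(s,t)=g_m(t')g_{m+1}(t'')$ with $\max(t',t'')=t$. We bound first $t'$ and then $t''$. First,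
$$g_m(t')\in aN_MU_{m+1}^{-1}\subset aW_mW_m\subset aV_m,$$
so $t'\le T'$ with $T'$ depending only on $a$ and $m$. The set $C=g_m([0,T'])$ is compact, so $C^{-1}a\subset FW_{m+1}$ for a finite $F$. As $m+1\le M$, we have $N_M\subset W_{m+1}$ and
$$g_{m+1}(t'')\in C^{-1}aN_M\subset FW_{m+1}^2\subset FV_{m+1}.$$
By Lemma 2, applied to the finitely many elements of $F$, $t''\le T''$ with $T''$ depending only on $a$ and $m$. Thus $t\le\max(T',T'')$. The interval $[0,M]$ is the union of the finitely many $[m,m+1]$, $m<M$, so $t$ is bounded on the set in (2). $\square$

Setting $t=0$ in the formula gives $g(s,0)=1$ for all $s$. Note also that $N_M$ depends on $M$: smaller paths escape only from smaller translates.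

## 8. Exhausting $G$ along the cosets of a separable subgroup

Fix $g$ from Lemma 3. The next lemma replaces the finite unions of balls of Section 4. We recall two classical theorems about metrizable spaces. Stone: every open cover has an open refinement that covers the space and is a countable union of discrete families. Bing: there is a base which is a countable union of discrete families.

**Lemma 4.** For every integer $M\ge1$ there are open sets $Y_0\subset Y_1\subset\cdots$ with $\bigcup_nY_n=G$ such that for all $x\in G$ and $n\in\omega$ there are a neighborhood $O$ of $x$ and $T<\infty$ with
$$z\,g(s,t)\notin Y_n\qquad\text{for all } z\in O,\ s\in[0,M],\ t\ge T.$$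

*Proof.* **Step 1: the space of cosets.** The purpose is to have a metrizable space that parametrizes the separable slices in which trajectories run. Let $H$ be the closed subgroup generated by $g([0,\infty)^2)$. The set $g([0,\infty)^2)$ is separable, hence so is the subgroup it generates, and so is the closure $H$. Let $\pi:G\to B=G/H$, $\pi(x)=xH$, be the quotient map. It is open, as $\pi^{-1}(\pi(E))=EH$ is open for open $E$. Each fiber $xH$ is homeomorphic to $H$ by left translation, hence separable.

$B$ is metrizable. Indeed, $\sigma(x,y)=d(x^{-1},y^{-1})$ is a right-invariant metric generating the topology of $G$. Put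
$$\bar\sigma(xH,yH)=\inf_{h\in H}\sigma(x,yh).$$
By right invariance $\sigma(xh',yh)=\sigma(x,yhh'^{-1})$, so $\bar\sigma(xH,yH)$ is the infimum of $\sigma$ over all pairs in $xH\times yH$. Hence it is well defined and symmetric. For the triangle inequality, $\sigma(x,zh)\le\sigma(x,yh_1)+\sigma(yh_1,zh)$ and $\sigma(yh_1,zh)=\sigma(y,zhh_1^{-1})$; take the infimum over $h$ and then over $h_1$. If $\bar\sigma(xH,yH)=0$, then $x$ is in the closure of $yH$, which is closed, so $xH=yH$. The open $\bar\sigma$-ball of radius $r$ about $xH$ is $\pi(\{y:\sigma(x,y)<r\})$. This set is open in $B$ because $\pi$ is open. Conversely, if $D\subset B$ is open and $xH\in D$, then $\pi^{-1}(D)$ contains a $\sigma$-ball about $x$, so $D$ contains a $\bar\sigma$-ball about $xH$. Thus $\bar\sigma$ generates the quotient topology.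

**Step 2: countably many members over each base set.** Let $V'$ be a symmetric open neighborhood of $1$ with $V'^2\subset N_M$. By Stone's theorem the cover $\{xV':x\in G\}$ has an open refinement $\mathcal G=\bigcup_{j\in\omega}\mathcal G_j$ covering $G$ with each $\mathcal G_j$ disjoint. Let $\mathcal B=\bigcup_{i\in\omega}\mathcal B_i$ be a base of $B$ consisting of nonempty sets with each $\mathcal B_i$ discrete in $B$ (Bing). For $b\in\mathcal B$ let
$$\mathcal G_j(b)=\{E\in\mathcal G_j: b\subset\pi(E)\}.$$
This family is countable. Pick $p\in b$. The sets $E\cap\pi^{-1}(p)$, $E\in\mathcal G_j(b)$, are nonempty since $p\in\pi(E)$, pairwise disjoint, and open in the separable space $\pi^{-1}(p)$. So there are only countably many. Write $\mathcal G_j(b)=\{E_{b,j,k}:k\in K_{b,j}\}$ with $K_{b,j}\subset\omega$. This numbering is common to all cosets in $b$.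

**Step 3: the sets $Y_n$.** Put
$$Y_n=\bigcup\{E_{b,j,k}\cap\pi^{-1}(b): b\in\mathcal B_i,\ k\in K_{b,j},\ i,j,k\le n\}.$$
These sets are open and increasing. They cover $G$: given $x$, pick $j$ and $E\in\mathcal G_j$ with $x\in E$. As $\pi(E)$ is open, there is $b\in\mathcal B$ with $\pi(x)\in b\subset\pi(E)$. Then $E\in\mathcal G_j(b)$, so $E=E_{b,j,k}$ for some $k$, and $x\in E\cap\pi^{-1}(b)$. If $b\in\mathcal B_i$, then $x\in Y_n$ for $n\ge\max(i,j,k)$.

**Step 4: over a small set of cosets, $Y_n$ lies in finitely many translates of $V'$.** Let $x\in G$ and $n\in\omega$. Each of the finitely many families $\mathcal B_i$, $i\le n$, is discrete, so some open neighborhood $D$ of $\pi(x)$ meets only finitely many members of $\bigcup_{i\le n}\mathcal B_i$. If a piece $E_{b,j,k}\cap\pi^{-1}(b)$ of $Y_n$ meets $\pi^{-1}(D)$, then $b$ is one of these finitely many members, and $j,k\le n$. So $Y_n\cap\pi^{-1}(D)$ is contained in a finite union of sets $E_{b,j,k}$. Each of them lies in a translate of $V'$. Hence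
$$Y_n\cap\pi^{-1}(D)\subset\bigcup_{l\le r}x_lV'\quad\text{for some } x_1,\dots,x_r\in G.$$

**Step 5: trajectories stay over $D$ and therefore leave $Y_n$.** By continuity of $z\mapsto z^{-1}x_l$ there is a neighborhood $O\subset\pi^{-1}(D)$ of $x$ such that $z^{-1}x_l\in x^{-1}x_lV'$ for all $z\in O$ and $l\le r$. Let $z\in O$, $s\in[0,M]$ and $zg(s,t)\in Y_n$. Since $g(s,t)\in H$, we have $\pi(zg(s,t))=\pi(z)\in D$. So $zg(s,t)\in x_lV'$ for some $l\le r$, and
$$g(s,t)\in z^{-1}x_lV'\subset x^{-1}x_lV'V'\subset(x^{-1}x_l)N_M .$$
By Lemma 3(2), applied to the finitely many $a=x^{-1}x_l$, the possible $t$ are bounded. Take $T$ larger than this bound. $\square$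

Compare with the failed attempt of Section 4: there the balls about $\frac12e_k$, $k\ge1$, all entered $Y_0$ together. Here those of them that lie over one base set $b$ receive different numbers $k$, and enter one after another.

## 9. The maps $f_n(z)=z\,g(\mu(z),\tau_n(z))$ and the proof of Theorem B

Let $\mathcal U$ be an open cover of $G$. For each integer $M\ge1$ fix sets $(Y^M_n)_n$ as in Lemma 4.

**Step 1: a scale function $\mu$.** It will say how small the displacement must be at each point. Put
$$e(x)=\sup\{r\in(0,1]:B(x,r)\subset U\text{ for some }U\in\mathcal U\}>0.$$
If $B(x,r)\subset U$ and $r>d(x,y)$, then $B(y,r-d(x,y))\subset U$. Hence $e(y)\ge e(x)-d(x,y)$, and $e$ is $1$-Lipschitz. Let $\varepsilon=e/2$. Then $\varepsilon$ is $\frac12$-Lipschitz, $0<\varepsilon\le\frac12$, and $B(x,\varepsilon(x))$ lies in some $U\in\mathcal U$. Define the continuous function $\mu:G\to(0,\infty)$ by $2^{-\mu(x)}=\varepsilon(x)/2$.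

**Step 2: the time functions $\tau_n$.** Fix $n$. We choose how long each point has to travel to leave $Y^M_n$, for an $M$ slightly above $\mu$. For $x\in G$ put $M_x=\lfloor\mu(x)\rfloor+1$, so that $M_x-1\le\mu(x)<M_x$. By continuity of $\mu$ and Lemma 4 there are an open neighborhood $O_x$ of $x$ and $T_x\ge0$ such that
$$M_x-2<\mu(z)<M_x\ \text{ for } z\in O_x,\qquad zg(s,t)\notin Y_n^{M_x}\ \text{ for } z\in O_x,\ s\in[0,M_x],\ t\ge T_x .$$
Take a locally finite partition of unity $\{\varphi_i\}$ with $\operatorname{supp}\varphi_i\subset O_{x_i}$ and put $\tau_n=\sum_i\varphi_iT_{x_i}$, a continuous function with values in $[0,\infty)$. Define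
$$f_n(z)=z\,g(\mu(z),\tau_n(z)).$$
For each $z$, $\tau_n(z)$ is a convex combination of the $T_{x_i}$ with $\varphi_i(z)>0$, so there is $i$ with $\varphi_i(z)>0$ and $\tau_n(z)\ge T_{x_i}$. Then $z\in O_{x_i}$, and with $M=M_{x_i}$ we have $\mu(z)\in[0,M]$. This proves:

> $(\ast)$ for each $z$ there is an integer $M\ge1$ with $\mu(z)<M<\mu(z)+2$ and $f_n(z)\notin Y^M_n$.

**Step 3: nearness.** By left invariance and Lemma 3(1),
$$d(z,f_n(z))=d(1,g(\mu(z),\tau_n(z)))<2^{-\mu(z)}=\varepsilon(z)/2 .$$
So $z$ and $f_n(z)$ lie in $B(z,\varepsilon(z))$, which lies in a member of $\mathcal U$. Thus $f_n$ is $\mathcal U$-near to the identity. We also need that $f_n$ changes the scale only slightly. As $\varepsilon$ is $\frac12$-Lipschitz, $|\varepsilon(f_n(z))-\varepsilon(z)|\le\varepsilon(z)/4$, so $\varepsilon(f_n(z))/\varepsilon(z)\in[\frac34,\frac54]$ and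
$$|\mu(f_n(z))-\mu(z)|\le\log_2\tfrac43<1.\qquad(5)$$

**Step 4: local finiteness.** The difficulty is that $M$ in $(\ast)$ depends on $z$; by (5) only finitely many values of $M$ matter near a given point. Let $y\in G$. The sets $Y^M_n$ increase with $n$ and cover $G$, so there is $N$ with $y\in Y^M_N$ for each of the finitely many integers $1\le M<\mu(y)+4$. Then
$$O=\{\mu<\mu(y)+1\}\cap\bigcap_{1\le M<\mu(y)+4}Y^M_N$$
is an open neighborhood of $y$. Suppose $f_n(z)\in O$. By (5), $\mu(z)<\mu(f_n(z))+1<\mu(y)+2$, so the $M$ from $(\ast)$ satisfies $M<\mu(z)+2<\mu(y)+4$. Thus $f_n(z)\in Y^M_N\setminus Y^M_n$, and since the sets increase, $n<N$. So $O$ meets only $f_0(G),\dots,f_{N-1}(G)$. This proves that $G$ has ω-LFAP.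

**Step 5: the last statement of Theorem B.** Let $G$ be completely metrizable and locally path-connected. If $G$ is not locally compact, Lemma 1 gives (NP), and $G$ has ω-LFAP by Steps 1–4. Conversely, let $G$ be locally compact and let $K$ be a compact neighborhood of $1$. Take the cover $\mathcal U=\{\operatorname{int}K,\ G\setminus\{1\}\}$. If each $f_n$ is $\mathcal U$-near to the identity, the member of $\mathcal U$ containing both $1$ and $f_n(1)$ must be $\operatorname{int}K$. So $f_n(1)\in K$ for all $n$, every $f_n(G)$ meets the compact set $K$, and $\{f_n(G)\}$ is not locally finite. $\square$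

**End of the proof of Theorem A.** Let $G$ be a completely metrizable ANR group. If $G$ is locally compact, we are done by Section 3. If not, $G$ is locally path-connected by Fact 1, so it has ω-LFAP by Theorem B. By [BZ], $G$ is a manifold modeled on an infinite-dimensional Hilbert space. $\blacksquare$

## 10. The converse and the classification

**Theorem C.** For a topological group $G$ the following are equivalent: (i) $G$ is a completely metrizable ANR; (ii) $G$ is a Hilbert manifold. If they hold, then $G$ is homeomorphic to $G_0\times D$, where $G_0$ is the identity component and $D$ is discrete, and: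

* if $G$ is locally compact, $G$ is a Lie group (an $\mathbb R^n$-manifold);
* if $G$ is not locally compact, $G$ is an $\ell_2(\kappa)$-manifold, where $\kappa$ is the density of $G_0$, equivalently the density of every sufficiently small (in fact every contained in $G_0$) open neighborhood of $1$.

Moreover, a completely metrizable group that is an AR is homeomorphic to a Hilbert space.

*Proof.* **Step 1: the equivalence.** (i)⇒(ii) is Theorem A. Let (ii) hold. A paracompact locally metrizable space is metrizable (Smirnov), so $G$ is metrizable. Open subsets of Hilbert spaces are ANRs, and a metrizable space which is locally an ANR is an ANR (Hanner), so $G$ is an ANR. For complete metrizability, take a locally finite cover of $G$ by closed sets, each contained in an open set homeomorphic to an open subset of a Hilbert space. An open subset of a Hilbert space is completely metrizable, and so is a closed subset of it. So the members of the cover are completely metrizable, and so is their topological sum. The natural map of this sum onto $G$ is closed, because the cover is closed and locally finite, and its fibers are finite. So it is perfect. Čech-completeness is preserved by perfect maps between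 Tychonoff spaces (Engelking, *General Topology*, 3.9.10). So $G$ is Čech-complete and metrizable, i.e. completely metrizable.

**Step 2: the product form.** Now let (i) and (ii) hold. $G$ is locally connected, so $G_0$ is an open subgroup, and $G$ is the topological sum of its cosets, each homeomorphic to $G_0$. So $G\cong G_0\times D$ with $D$ discrete, indexed by the cosets.

**Step 3: the model.** Take a chart at $1$: an open neighborhood of $1$ homeomorphic to an open subset of a Hilbert space $E$. Translating it, we get charts at all points with the same model $E$. If $G$ is locally compact, then $E$ is finite-dimensional, $G$ is locally Euclidean, and so $G$ is a Lie group (Gleason, Montgomery–Zippin). If $G$ is not locally compact, then $E$ is infinite-dimensional, so $E\cong\ell_2(\kappa)$ for an infinite cardinal $\kappa$.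

**Step 4: the cardinal $\kappa$.** Let $G$ be not locally compact, and let $O\subset G_0$ be an open neighborhood of $1$. Put $S=O\cap O^{-1}$. Then $\bigcup_nS^n$ is an open, hence closed, subgroup of the connected group $G_0$, so it equals $G_0$. If $A$ is dense in $S$, then products of $n$ elements of $A$ are dense in $S^n$. Therefore
$$\operatorname{dens}G_0\le\max(\omega,\operatorname{dens}S).$$
$G$ is not discrete, so $S$ is infinite, and an infinite metrizable space has no finite dense subset. So $\operatorname{dens}S$ is infinite. Density is monotone for subspaces of metrizable spaces of infinite density, so $\operatorname{dens}G_0\le\operatorname{dens}S\le\operatorname{dens}O\le\operatorname{dens}G_0$. All are equal. For small $O$, contained in a chart, $O$ is homeomorphic to a nonempty open subset of $\ell_2(\kappa)$. Such a set has density $\kappa$: at most $\kappa$ because $\operatorname{dens}\ell_2(\kappa)=\kappa$, and at least $\kappa$ because it contains a ball of some radius $r$ about some point $p$, with the $\kappa$ many points $p+\frac r2e_\alpha$ at mutual distances $\frac r{\sqrt2}$. Hence $\kappa=\operatorname{dens}G_0=\operatorname{dens}O$ for every open neighborhood $O\subset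 G_0$ of $1$.

**Step 5: AR groups.** Let $G$ be a completely metrizable group that is an AR. If $G$ is not locally compact, it has ω-LFAP by Theorem B, and the AR part of [BZ] shows that $G$ is homeomorphic to an infinite-dimensional Hilbert space. If $G$ is locally compact, it is a Lie group by Step 3, and it is contractible by Fact 1, hence connected. So $G$ is homeomorphic to $K\times\mathbb R^m$ with $K$ a compact connected Lie group (Malcev–Iwasawa). Then $K$ is homotopy equivalent to $G$, so $K$ is a contractible closed manifold. Its top-dimensional mod-2 homology is nonzero, so its dimension is $0$, and being connected it is a point. So $G\cong\mathbb R^m$. $\square$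

## 11. Homotopies to the identity, and two groups at the edge of the hypotheses

**Remark 1 (homotopy version of Theorem B).** The maps $f_n$ of Section 9 are $\mathcal U$-homotopic to the identity through $(z,\lambda)\mapsto z\,g(\mu(z),\lambda\tau_n(z))$, $0\le\lambda\le1$. At $\lambda=0$ this is $z\,g(\mu(z),0)=z$, at $\lambda=1$ it is $f_n(z)$, and by Lemma 3(1) each track stays in $B(z,\varepsilon(z))$, which lies in a member of $\mathcal U$. The first statement of Theorem B needs neither the ANR property nor completeness, only metrizability, local path-connectedness and (NP).

**Remark 2 (completeness cannot be dropped in Theorem A).** Let $\ell_2^f$ be the linear span of the standard basis of $\ell_2$. It is a group under addition and an AR (Dugundji). It is the union of the countably many subspaces spanned by $e_1,\dots,e_k$, which are closed and nowhere dense in it. By Baire's theorem it is not completely metrizable, so by Theorem C it is not a Hilbert manifold.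

**Remark 3 (the ANR property cannot be weakened to local path-connectedness).** The group $\mathbb T^\omega\times\ell_2$ is completely metrizable. It is locally path-connected, because a countable product of path-connected, locally path-connected spaces is locally path-connected. It is not locally compact, since it contains $\ell_2$ as a closed subspace. So by Theorem B it has ω-LFAP. But every neighborhood of the unit contains a coordinate circle of $\mathbb T^\omega$, which is not contractible in the whole group because the projection to that coordinate is a retraction onto it. So the group is not locally contractible, whereas Hilbert manifolds are. Hence it is not a Hilbert manifold.
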